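# Compact-finite weak bases and g-metrizability

We work in ZFC. Regular spaces are assumed to be $T_1$, and $\omega=\{0,1,2,\dots\}$.

## 1. Weak bases and Arens' space

**Definition (weak base).** A family $\mathcal P$ of subsets of a topological space $X$ is a weak base for $X$ if for each $x\in X$ there is $\mathcal P_x\subset\mathcal P$ such that

1. $x\in\bigcap\mathcal P_x$ and $\mathcal P=\bigcup_{x\in X}\mathcal P_x$;
2. if $U,V\in\mathcal P_x$, there is $W\in\mathcal P_x$ with $W\subset U\cap V$;
3. a set $F\subset X$ is closed if and only if for each $x\in X\setminus F$ there is $P\in\mathcal P_x$ with $F\cap P=\emptyset$.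

Taking complements, (3) says that $U$ is open if and only if each $x\in U$ has some $P\in\mathcal P_x$ with $P\subset U$. Applied to $F=\emptyset$, it shows that every $\mathcal P_x$ is nonempty. The members of $\mathcal P_x$ contain $x$, but they need not be neighborhoods of $x$. An ordinary base is a weak base (let $\mathcal P_x$ be the set of members containing $x$), but there are others.

**Example (Arens' space $S_2$).** The points are $\infty$, $a_n$ and $a_{n,m}$ for $n,m\in\omega$, all distinct. Put
$$B_k(a_{n,m})=\{a_{n,m}\},\qquad B_k(a_n)=\{a_n\}\cup\{a_{n,m}:m\ge k\},\qquad B_k(\infty)=\{\infty\}\cup\{a_n:n\ge k\},$$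
and call $U$ open if each $z\in U$ has some $B_k(z)\subset U$. This is a topology because the sets $B_k(z)$ decrease in $k$, and with $\mathcal P_z=\{B_k(z):k\in\omega\}$ we have a countable weak base, (3) being the definition of the topology. The sets $B_k(\infty)$ are not neighborhoods of $\infty$: an open set containing $a_n$ contains almost all $a_{n,m}$. The open sets around $\infty$ are those that contain $\infty$, contain almost all $a_n$, and contain almost all of the column $\{a_{n,m}:m\in\omega\}$ for every $a_n$ they contain. So each of them contains, for some $k$ and some $f:\omega\to\omega$, the set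
$$\{\infty\}\cup\{a_n:n\ge k\}\cup\{a_{n,m}:n\ge k,\ m\ge f(n)\}.$$
This set is open, and so is its complement, which for $n<k$ contains $a_n$ and its whole column, and for $n\ge k$ contains only isolated points. The sets $B_k(a_n)$ are clopen too. So $S_2$ is $T_1$ with a base of clopen sets, hence regular.

**Exchange principle.** Let $\bigcup_x\mathcal P_x$ be a weak base and let $\mathcal R_x$ $(x\in X)$ be families satisfying (2), with $x\in\bigcap\mathcal R_x$, such that every member of $\mathcal P_x$ contains a member of $\mathcal R_x$ and every member of $\mathcal R_x$ contains a member of $\mathcal P_x$. Then $\bigcup_x\mathcal R_x$ is a weak base. Indeed some member of $\mathcal P_x$ misses $F$ if and only if some member of $\mathcal R_x$ does, so (3) carries over.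

The next lemma is the tool we use most. Weak-base sets may be thin, but they catch every convergent sequence.

**Lemma 1.** Let $X$ be Hausdorff, $\mathcal B$ a weak base, $B\in\mathcal B_x$ and $z_k\to x$. Then $z_k\in B$ for all large $k$. Also, if $U$ is open and $x\in U$, some $B'\in\mathcal B_x$ satisfies $B'\subset U$.

**Proof.** The second claim is (3) applied to $X\setminus U$. For the first, suppose infinitely many $z_k$ lie outside $B$, and let $F$ be the set of these points. Then $x\notin F$ since $x\in B$, while $x\in\overline F$. The set $F\cup\{x\}$ consists of a convergent sequence and its limit, so it is compact, hence closed. If $y\notin F\cup\{x\}$, the second claim gives a member of $\mathcal B_y$ inside $X\setminus(F\cup\{x\})$, which misses $F$. At $y=x$, the set $B\in\mathcal B_x$ misses $F$. By (3), $F$ is closed, contradicting $x\in\overline F\setminus F$. $\square$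

For instance, no sequence of points $a_{n,m}$ converges to $\infty$ in $S_2$, because $B_0(\infty)$ contains none of them.

**Definition (g-metrizable).** Following Siwiec, a space is g-metrizable if it is regular and has a $\sigma$-locally finite weak base, that is, a weak base that is a countable union of locally finite families.

**Example.** A metrizable space has a $\sigma$-locally finite base by the Nagata–Smirnov theorem, so it is g-metrizable. The space $S_2$ is g-metrizable because its weak base is countable and each single set is a locally finite family. It is not metrizable, since $\infty$ is in the closure of $\{a_{n,m}:n,m\in\omega\}$ but is not the limit of a sequence from it.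

## 2. Compact-finite families and their closures

**Definition.** Let $\mathcal F$ be a family of subsets of $X$. It is

- locally finite (discrete) if each point has a neighborhood meeting only finitely many members (at most one member);
- compact-finite if every compact subset of $X$ meets only finitely many members;
- hereditarily closure-preserving if for every choice of subsets $H_F\subset F$ $(F\in\mathcal F)$ we have $\overline{\bigcup_FH_F}=\bigcup_F\overline{H_F}$.

The prefix $\sigma$- always means "a countable union of families of this kind".

**Examples.** In the real line, $\{[2n,2n+1]:n\in\mathbb Z\}$ is discrete, and $\{[n,n+1]:n\in\mathbb Z\}$ is locally finite but not discrete. Locally finite families are compact-finite: cover a compact set by finitely many neighborhoods, each meeting finitely many members.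

For a hereditarily closure-preserving family that is not locally finite, take isolated points $c_{n,m}$ $(n,m\in\omega)$ and one further point $*$, where $U\ni *$ is open if for every $n$ it contains almost all $c_{n,m}$. Let $F_n=\{*\}\cup\{c_{n,m}:m\in\omega\}$ and $H_n\subset F_n$. The point $*$ is the only one to check. If it lies in no $\overline{H_n}$, then each $H_n$ is a finite set not containing $*$, so the complement of $\bigcup_nH_n$ is a neighborhood of $*$. But $*$ lies in every $F_n$.

**Example (compact-finite, not locally finite).** In $S_2$ let $C_n=\{a_{n,m}:m\in\omega\}$ be the $n$-th column. If a compact $K$ met infinitely many columns, it would contain an infinite set $A$ having at most one point in each column. Every subset $A'$ of $A$ is closed: $B_0(\infty)$ misses $A'$, some $B_k(a_n)$ misses $A'$ for each $n$, and the remaining points are isolated. So $A$ would be an infinite closed discrete subset of $K$, which is impossible. Hence $\{C_n\}$ is compact-finite. It is not locally finite at $\infty$: a neighborhood of $\infty$ contains almost all $a_n$, so it meets almost all $C_n$. The closures $\overline{C_n}=C_n\cup\{a_n\}$ are not even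 compact-finite, because the compact set $\{\infty\}\cup\{a_n:n\in\omega\}$ meets all of them.

A space is sequential if every set that contains the limits of all convergent sequences of its points is closed. For closed members in such a space, the phenomenon just seen cannot occur.

**Lemma 2.** In a sequential Hausdorff space every compact-finite family $\mathcal F$ of closed sets is locally finite.

**Proof.** Let $\mathcal F'\subset\mathcal F$ and let $z_l\to z$ with $z_l\in\bigcup\mathcal F'$. The compact set $\{z\}\cup\{z_l:l\in\omega\}$ meets only finitely many members, so some $F\in\mathcal F'$ contains $z_l$ for infinitely many $l$, and $z\in F$ as $F$ is closed. Thus $\bigcup\mathcal F'$ is sequentially closed, hence closed. Given $z$, the set $X\setminus\bigcup\{F\in\mathcal F:z\notin F\}$ is therefore an open neighborhood of $z$. It meets only members that contain $z$, and these are finitely many since $\{z\}$ is compact. $\square$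

## 3. Sequential order, networks and clubs

**Definition (sequential order).** For $A\subset X$ let $A^{(0)}=A$, let $A^{(1)}$ be the set of limits of convergent sequences from $A$, put $A^{(\alpha+1)}=(A^{(\alpha)})^{(1)}$, and take unions at limit ordinals. Constant sequences show that $A^{(\alpha)}$ increases with $\alpha$. The sequential order of a sequential space is the least $\alpha$ with $A^{(\alpha)}=\overline A$ for all $A$.

**Example.** Metrizable spaces have order at most $1$. The space $S_2$ has order $2$. It is not at most $1$, as we saw after Lemma 1. Let $z\in\overline A$. If $z$ is isolated, then $z\in A$. If $z=a_n$, then $z\in A^{(1)}$, because the sets $B_k(a_n)$ form a neighborhood base. Let $z=\infty\notin A$. If infinitely many $a_n$ were in $\overline A$, they would be in $A^{(1)}$ and would converge to $\infty$, so $\infty\in A^{(2)}$. Otherwise, for some $k$ and all $n\ge k$ there is $f(n)$ such that $\{a_n\}\cup\{a_{n,m}:m\ge f(n)\}$ misses $A$, and the union of these sets with $\{\infty\}$ is a neighborhood of $\infty$ missing $A$, a contradiction.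

**Definition (network, $\sigma$-space).** A network for $X$ is a family $\mathcal N$ of sets such that for every open $U$ and $x\in U$ some $N\in\mathcal N$ has $x\in N\subset U$. A $\sigma$-space is a regular space with a $\sigma$-locally finite network.

**Example.** The singletons form a network, so $S_2$, being countable and regular, is a $\sigma$-space. A discrete subspace of a space with a countable network is countable: the traces of the network on it form a countable network of it, and these traces must include all its singletons.

**Clubs.** A club in $\omega_1$ is a closed unbounded subset, for example a tail $[j_0,\omega_1)$ or the set of countable limit ordinals. A set is stationary if it meets every club. We use three textbook facts.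

- The intersection of countably many clubs is a club. Hence a countable union of nonstationary sets is nonstationary.
- If $D_\xi$ $(\xi<\omega_1)$ are clubs, so is the diagonal intersection $\{j<\omega_1:j\in D_\xi\text{ for all }\xi<j\}$.
- Fodor's lemma: if $\Gamma$ is stationary and $f:\Gamma\to\omega_1$ satisfies $f(\alpha)<\alpha$ for all $\alpha\in\Gamma$, then $f$ is constant on a stationary subset of $\Gamma$.

## 4. From compact-finite to locally finite weak bases: the problem and three theorems

Every g-metrizable space has a $\sigma$-discrete weak base (Foged, 1982), so local finiteness can be strengthened. It can also be weakened: a space is g-metrizable if and only if it is regular and has a $\sigma$-hereditarily closure-preserving weak base (C. Liu, 2005). Compact-finiteness is another weakening of local finiteness. The problem is: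

*Is every regular space with a $\sigma$-compact-finite weak base g-metrizable?*

The answer is no, and two natural restrictions turn it into yes.

**Theorem A (ZFC).** There is a zero-dimensional Tychonoff space with a $\sigma$-compact-finite weak base that is not g-metrizable. (By Liu's theorem it has no $\sigma$-hereditarily closure-preserving weak base.)

**Theorem B.** A regular space with a $\sigma$-compact-finite weak base and finite sequential order is g-metrizable.

**Theorem C (ZFC).** A separable Hausdorff space with a $\sigma$-compact-finite weak base has a countable weak base. In particular a regular separable space with a $\sigma$-compact-finite weak base is g-metrizable.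

The space that we build for Theorem A has sequential order exactly $\omega$ and density $\omega_1$. So "finite" in Theorem B cannot be replaced by "$\omega$", and "separable" in Theorem C cannot be weakened to "density $\omega_1$". We begin with the positive direction, because the obvious attempt at a proof leads to Theorem B, and the place where it stops tells us what a counterexample must look like.

## 5. A normalized weak base, and the case of closed members

Let $X$ be Hausdorff with a weak base $\mathcal P=\bigcup_n\mathcal P_n$, each $\mathcal P_n$ compact-finite. Since $\{x\}$ is compact, $\mathcal P_x\cap\bigcup_{i\le n}\mathcal P_i$ is finite. Let $R_n(x)$ be the intersection of its members ($R_n(x)=X$ if there are none), and let $\mathcal Q_n=\{R_n(x):x\in X\}$.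

**Lemma 3.** For all $x\in X$ and $n\in\omega$:

- (a) $x\in R_{n+1}(x)\subset R_n(x)$, the sets $R_n(x)$ form a weak base, and every sequence converging to $x$ is eventually in $R_n(x)$.
- (b) Every open $U\ni x$ contains some $R_m(x)$. Hence $\bigcap_mR_m(x)=\{x\}$, and if $y_m\in R_m(x)$ for all $m$, then $y_m\to x$.
- (c) $X$ is sequential.
- (d) $\mathcal Q_n$ is compact-finite. In particular each point lies in only finitely many members of $\mathcal Q_n$.

**Proof.** (a) The first assertion is clear. By (2), and since $\mathcal P_x\neq\emptyset$, the set $R_n(x)$ contains a member of $\mathcal P_x$. If $P\in\mathcal P_x\cap\mathcal P_n$, then $R_n(x)\subset P$. The exchange principle gives the weak base, and Lemma 1 gives the last assertion.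

(b) The first claim is Lemma 1. For $y\ne x$ apply it to $U=X\setminus\{y\}$ to get $y\notin R_m(x)$ for some $m$. If $y_m\in R_m(x)$ for all $m$ and $R_k(x)\subset U$, then $y_m\in U$ for all $m\ge k$.

(c) If $A$ is not closed, then by (a) and (3) there is $x\notin A$ such that every $R_m(x)$ meets $A$. Points $y_m\in A\cap R_m(x)$ converge to $x\notin A$, so $A$ is not sequentially closed.

(d) Let $K$ be compact. Only finitely many members of $\bigcup_{i\le n}\mathcal P_i$ meet $K$. If $R_n(x)\ne X$ meets $K$, it is the intersection of some of these. So there are finitely many such sets, and $X$ adds at most one more. $\square$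

The easiest case is now done by hand. If all members of $\mathcal P$ are closed and $X$ is regular, then by (c) and Lemma 2 each $\mathcal P_n$ is locally finite, so $X$ is g-metrizable. The whole problem is about weak-base sets that are not closed.

## 6. Replacing weak-base sets by closures: finite sequential order

In a regular space weak-base sets contain closures of smaller ones.

**Lemma 4.** Let $X$ be regular and normalized as in Section 5. For all $x,n$ there is $m$ with $\overline{R_m(x)}\subset R_n(x)$.

**Proof.** Otherwise choose $z_m\in\overline{R_m(x)}\setminus R_n(x)$ for every $m$. Let $U\ni x$ be open, and take an open $V\ni x$ with $\overline V\subset U$. For large $m$ we have $R_m(x)\subset V$, so $z_m\in\overline V\subset U$. Thus $z_m\to x$, and by Lemma 3(a) $z_m\in R_n(x)$ eventually, a contradiction. $\square$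

**The first attempt.** Fix $n<m$ and work with the points of $E=\{x:\overline{R_m(x)}\subset R_n(x)\}$. The family of closures $\overline{R_m(x)}$, $x\in E$, need not be compact-finite. A compact set meets only finitely many of the larger sets $R_n(x)$, but one $R_n(x)$ may contain infinitely many different $R_m(y)$, and closures of compact-finite families can misbehave, as the columns of $S_2$ show. So we merge all small sets that have the same large set: for $S\in\mathcal Q_n$ let
$$W_S=\bigcup\{R_m(y):y\in E,\ R_n(y)=S\}\subset S .$$
If $\overline{W_S}\subset S$, then $\{\overline{W_S}\}_{S\in\mathcal Q_n}$ is a compact-finite closed family, hence locally finite, and then so is $\{W_S\}$. What can be said about $\overline{W_S}$? Let $z_l\in W_S$, $z_l\to z$, say $z_l\in R_m(y_l)$ with $y_l$ as in the definition of $W_S$. The compact set $\{z\}\cup\{z_l:l\in\omega\}$ meets only finitely many members of $\mathcal Q_m$, so one set $R=R_m(y_l)$ serves infinitely many $l$, and $z\in\overline R\subset S$. Hence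
$$W_S^{(1)}\subset S. \tag{1}$$
If $X$ has sequential order at most $1$, this gives $\overline{W_S}\subset S$. The argument stops at the next sequential closure. A sequence from $W_S^{(1)}$ has $z_l\in\overline{R_m(y_l)}$, and the closures need not be compact-finite. In $S_2$ the points $a_n\in\overline{C_n}$ converge to $\infty$, although $\{C_n\}$ is compact-finite.

To control one more sequential closure we insert one more index between $n$ and $m$, so that the closures of the innermost sets lie inside the members of another compact-finite family. With $N+1$ indices this handles order $N$.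

**Proof of Theorem B.** Let $X$ be regular and normalized, and let $N\ge1$ satisfy $\overline A=A^{(N)}$ for all $A$.

**Step 1: chains of sets.** *We fix the nested families in which sequential closures will be trapped.* For $\bar m=(m_0<\dots<m_N)$ let
$$E(\bar m)=\{x\in X:\overline{R_{m_{i+1}}(x)}\subset R_{m_i}(x)\text{ for all }i<N\}.$$
For given $x$ and $n$ there is $\bar m$ with $m_0=n$ and $x\in E(\bar m)$: apply Lemma 4 $N$ times, making each $m_{i+1}>m_i$, which is allowed since $R_m(x)$ decreases in $m$.

Fix $\bar m$, and let $\mathcal T$ be the set of tuples $\sigma=(R_{m_0}(x),\dots,R_{m_N}(x))$ with $x\in E(\bar m)$. If $(S_0,\dots,S_N)\in\mathcal T$, then $\overline{S_{i+1}}\subset S_i$ for $i<N$. For an initial part $\pi=(S_0,\dots,S_i)$ of a member of $\mathcal T$, let $A_\pi$ be the union of the last entries $S_N$ of all $\sigma\in\mathcal T$ that extend $\pi$. Since entries decrease, $A_\pi\subset S_i$.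

For fixed $i$,
$$\text{a compact set meets the last entry of only finitely many initial parts }\pi=(S_0,\dots,S_i). \tag{2}$$
Indeed, a compact set meeting $S_i$ meets all entries $S_l\in\mathcal Q_{m_l}$ $(l\le i)$, and by Lemma 3(d) it meets only finitely many members of each $\mathcal Q_{m_l}$.

**Step 2: each sequential closure costs one entry.** *We show by induction on $d\le N$: if $\pi=(S_0,\dots,S_{N-d})$, then $A_\pi^{(d)}\subset S_{N-d}$.*

For $d=0$ we have $A_\pi=S_N$. Assume the claim for $d<N$ and let $\pi=(S_0,\dots,S_{N-d-1})$. Let $\pi'$ range over the initial parts of members of $\mathcal T$ that extend $\pi$ by one entry. Then $A_\pi=\bigcup_{\pi'}A_{\pi'}$. We claim that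
$$A_\pi^{(e)}=\bigcup_{\pi'}A_{\pi'}^{(e)}\qquad(e\le d+1), \tag{3}$$
by induction on $e$. For $e=0$ this was just said, and "$\supset$" is always clear. Let (3) hold for some $e\le d$, and let $z\in A_\pi^{(e+1)}$, say $z_l\to z$ with $z_l\in A_\pi^{(e)}$. By (3) there are $\pi'_l$ with
$$z_l\in A_{\pi'_l}^{(e)}\subset A_{\pi'_l}^{(d)},$$
and by the claim for $d$, $z_l$ lies in the last entry of $\pi'_l$. The compact set $\{z\}\cup\{z_l:l\in\omega\}$ meets the last entries of only finitely many $\pi'$, by (2). So one $\pi'$ equals $\pi'_l$ for infinitely many $l$, and $z\in A_{\pi'}^{(e+1)}$. This proves (3).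

Write $S'_{N-d}$ for the last entry of $\pi'$. From (3) with $e=d+1$,
$$A_\pi^{(d+1)}\subset\bigcup_{\pi'}\overline{A_{\pi'}}\subset\bigcup_{\pi'}\overline{S'_{N-d}}\subset S_{N-d-1},$$
where the last inclusion holds because $\pi'$ is an initial part of a member of $\mathcal T$. This is the claim for $d+1$.

**Step 3: a locally finite family for each $\bar m$.** *We use $d=N$ and the hypothesis on the order.* For $S\in\mathcal Q_{m_0}$ put
$$W_S=\bigcup\{R_{m_N}(y):y\in E(\bar m),\ R_{m_0}(y)=S\}.$$
If $W_S\neq\emptyset$, this is $A_{(S)}$, so $\overline{W_S}=W_S^{(N)}\subset S$ by Step 2. A compact set meets only finitely many $S\in\mathcal Q_{m_0}$, so $\{\overline{W_S}\}_{S\in\mathcal Q_{m_0}}$ is compact-finite, hence locally finite by Lemma 2 and Lemma 3(c). Therefore $\{W_S\}_{S\in\mathcal Q_{m_0}}$ is locally finite. For $x\in E(\bar m)$ write $W_{\bar m}(x)$ for $W_S$ with $S=R_{m_0}(x)$. Then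
$$R_{m_N}(x)\subset W_{\bar m}(x)\subset R_{m_0}(x). \tag{4}$$

**Step 4: the weak base.** *We assemble the families over all $\bar m$.* Let $\mathcal B_x$ be the set of all intersections of finitely many (at least one) sets $W_{\bar m}(x)$ with $x\in E(\bar m)$. By (4) all members contain $x$, and each contains some $R_k(x)$. By Step 1 and (4) each $R_n(x)$ contains a member of $\mathcal B_x$. Also $\mathcal B_x$ is closed under finite intersections. By the exchange principle $\bigcup_x\mathcal B_x$ is a weak base. For each finite set $M\ne\emptyset$ of indices $\bar m$, the sets $\bigcap_{\bar m\in M}W_{\bar m}(x)$, $x\in\bigcap_{\bar m\in M}E(\bar m)$, form a locally finite family: a neighborhood of a point that meets finitely many members of each of the $|M|$ locally finite families meets only finitely many of the intersections. There are countably many $M$, so the weak base is $\sigma$-locally finite, and $X$ is g-metrizable. $\square$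

The number of indices was fixed in advance by the sequential order. With unbounded sequential order no finite chain suffices for this argument. A counterexample must therefore have infinite sequential order, and it must have an uncountable weak base, since a countable one is trivially $\sigma$-locally finite.

## 7. A tree of Arens points

The plan is to stack Arens-like points of every finite rank along an uncountable tree. Branches $x$ of the tree are points, with weak neighborhoods $P(x|k)$ consisting of everything strictly above the node $x|k$. At each node $t$ we put points $w(t,r,j)$ of rank $r\in\omega$. A point of rank $r+1$ at $t$ is a limit of points of rank $r$ at children of $t$. In this way closures can climb down the tree toward the root, one level for each unit of rank, while a single convergent sequence of $w$-points sees only one level. The index $j<\omega_1$ says which children are visible: $w(t,r,j)$ sees only the children $t^\frown\xi$ with $\xi<j$. These are countably many, so that they can be listed as a sequence. But if uncountably many children carry some property, all large $j$ see infinitely many of them.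

**Notation.** Let $T=\omega_1^{<\omega}$ be the set of finite sequences of countable ordinals, and $X_0=\omega_1^\omega$. We write $|t|$ for the length of $t$, $x|k$ for the restriction to the first $k$ coordinates, $t^\frown\xi$ for $t$ extended by $\xi$, and $t\subset x$, $s\supseteq t$ for end-extension. For example, if $t=\langle 3,\omega\rangle$, then $|t|=2$, $t|1=\langle3\rangle$ and $t^\frown 0=\langle 3,\omega,0\rangle$. For each $j<\omega_1$ fix an injection $e_j:j\to\omega$.

**The space.** Let $W=\{w(t,r,j):t\in T,\ r\in\omega,\ j<\omega_1\}$ (distinct points) and $X=X_0\cup W$. For $t\in T$ put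
$$X(t)=\{x\in X_0:t\subset x\}\cup\{w(s,r,j):s\supseteq t\},\qquad W_t=\{w(t,r,j):r\in\omega,\ j<\omega_1\},$$
$$P(t)=X(t)\setminus W_t=\bigcup_{\xi<\omega_1}X(t^\frown\xi).$$
Note that $X(s)\cap X(t)\neq\emptyset$ if and only if $s$ and $t$ are comparable. For $k\in\omega$ let

- $B_k(x)=P(x|k)$ for $x\in X_0$;
- $B_k(w(t,0,j))=\{w(t,0,j)\}$;
- $B_k(w(t,r+1,j))=\{w(t,r+1,j)\}\cup\{w(t^\frown\xi,r,j):\xi<j,\ e_j(\xi)\ge k\}$.

Call $U\subset X$ open if each $z\in U$ has some $B_k(z)\subset U$.

**First properties.** Always $z\in B_k(z)$, and $B_k(z)$ decreases in $k$; for $z=x\in X_0$ this is $P(x|(k+1))\subset X(x|(k+1))\subset P(x|k)$. So we have a topology, and with $\mathcal P_z=\{B_k(z):k\in\omega\}$ the family $\mathcal P=\bigcup_z\mathcal P_z$ is a weak base: (1) and (2) are clear, and (3) is the definition of the topology. Further,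
$$\bigcap_kB_k(z)=\{z\}. \tag{5}$$
For $z=x\in X_0$: another $y\in X_0$ leaves $X(x|k)$ for large $k$, and $w(s,r,j)\notin P(x|k)$ if $k\ge|s|$. For $z=w(t,r+1,j)$: the point $w(t^\frown\xi,r,j)$ leaves once $k>e_j(\xi)$. By (5), $X$ is $T_1$. Finally,
$$\text{if }z_k\in B_k(z)\text{ for all }k,\text{ then }z_k\to z, \tag{6}$$
because an open $U\ni z$ contains some $B_k(z)$ and hence all later ones. In particular $X$ is sequential: if $A$ is not closed, there is $z\notin A$ such that all $B_k(z)$ meet $A$, and (6) gives a sequence in $A$ converging to $z$.

**Small cases.** Points of rank $0$ are isolated. If $j<\omega$, then $B_k(w(t,r,j))=\{w(t,r,j)\}$ for large $k$, so these points are isolated too. If $j\ge\omega$, then $w(t,1,j)$ is the limit of the isolated points $w(t^\frown\xi,0,j)$, $\xi<j$, and $w(\emptyset,2,\omega)$ is an Arens point: if $e_\omega$ is the identity, the points $w(\emptyset,2,\omega)$, $w(\langle n\rangle,1,\omega)$, $w(\langle n,m\rangle,0,\omega)$ with $n,m\in\omega$ have exactly the sets $B_k$ of $\infty,a_n,a_{n,m}$ in $S_2$.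

The family $\{P(t):|t|=1\}$ is not locally finite. If $j\ge\omega$, an open $U\ni w(\emptyset,2,j)$ contains $w(\langle\xi\rangle,1,j)$ for infinitely many $\xi$, and each of these is a limit of points $w(\langle\xi,\zeta\rangle,0,j)\in P(\langle\xi\rangle)$. So $U$ meets $P(\langle\xi\rangle)$ for infinitely many $\xi$. We shall see that the family is compact-finite, and, more seriously, that no other choice of weak base repairs the failure.

## 8. The tree space is zero-dimensional

**Step 1: each $X(t)$ is clopen.** *These will be the basic clopen sets.* Open: if $t\subset x$, then $B_{|t|}(x)=P(t)\subset X(t)$. If $s\supseteq t$, then $B_0(w(s,r,j))\subset X(s)\subset X(t)$. Closed: let $z\notin X(t)$.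

- If $z=x\in X_0$, then $x|\,|t|$ and $t$ are different nodes of equal length, so $B_{|t|}(x)\subset X(x|\,|t|)$ is disjoint from $X(t)$.
- If $z=w(s,r,j)$ with $s,t$ incomparable, then $B_0(z)\subset X(s)$ is disjoint from $X(t)$.
- If $z=w(s,r,j)$ with $s\subsetneq t$, a point $w(s^\frown\xi,r-1,j)\in B_0(z)$ lies in $X(t)$ only if $t=s^\frown\xi$. So at most one $\xi<j$ matters, and $B_k(z)\cap X(t)=\emptyset$ if $k>e_j(\xi)$ for this $\xi$ (any $k$ if there is none).

**Step 2: points of $X_0$.** *We find clopen sets inside a given neighborhood.* If $U\ni x$ is open, then for some $k$ we have $U\supset P(x|k)\supset X(x|(k+1))\ni x$, and $X(x|(k+1))$ is clopen.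

**Step 3: points of $W$.** *We build clopen neighborhoods by induction on the rank, keeping control of the node itself.* We show for all $t,j$, by induction on $r$: every open $U\ni w=w(t,r,j)$ contains a clopen $V\ni w$ with
$$V\subset X(t)\quad\text{and}\quad V\cap W_t=\{w\}. \tag{7}$$

For $r=0$ take $V=\{w\}$, which is open, and closed because $X$ is $T_1$.

For $w=w(t,r+1,j)$, let $B_k(w)\subset U$ and $\Xi=\{\xi<j:e_j(\xi)\ge k\}$. For $\xi\in\Xi$ the induction hypothesis, applied to the open set $U\cap X(t^\frown\xi)$, gives a clopen $V_\xi$ with
$$w(t^\frown\xi,r,j)\in V_\xi\subset U\cap X(t^\frown\xi),\qquad V_\xi\cap W_{t^\frown\xi}=\{w(t^\frown\xi,r,j)\}.$$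
Let $V=\{w\}\cup\bigcup_{\xi\in\Xi}V_\xi$. Then $V\subset U\cap X(t)$, and $V\cap W_t=\{w\}$ since each $V_\xi\subset P(t)$. The set $V$ is open: $B_k(w)\subset V$, and the $V_\xi$ are open.

To see that $V$ is closed, let $z\notin V$. If $z\notin X(t)$, then $X\setminus X(t)$ is an open neighborhood of $z$ missing $V$. If $z\in X(t^\frown\xi)$ for some $\xi$, then $V\cap X(t^\frown\xi)$ is $V_\xi$ or empty, so $X(t^\frown\xi)\setminus V$ is an open neighborhood of $z$. The remaining case is $z=w(t,q,i)\ne w$, and here we show $B_0(z)\cap V=\emptyset$. If $q=0$, then $B_0(z)=\{z\}$. If $q\ge1$ and some $w(t^\frown\xi,q-1,i)\in B_0(z)$ is in $V$, it lies in $V_\xi\cap W_{t^\frown\xi}$, so $(q-1,i)=(r,j)$ and $z=w$, a contradiction. So every $z\notin V$ has some $B_l(z)$ missing $V$, and $V$ is closed.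

Thus $X$ is a $T_1$ space with a base of clopen sets: it is zero-dimensional, hence Tychonoff, in particular regular and Hausdorff.

## 9. The weak base is $\sigma$-compact-finite

**Step 1: a criterion.** *We reduce compact-finiteness to sequences of a simple form.* Let $K$ be compact and $z_l\in K$ $(l\in\omega)$. We claim that there are $z\in X$ and a subsequence with $z_{l_i}\in B_i(z)$ for all $i$. If some value repeats infinitely often, take it as $z$. Otherwise, passing to a subsequence, assume that the $z_l$ are distinct, and let $A=\{z_l:l\in\omega\}$. Suppose every $z$ had some $B_k(z)$ with $B_k(z)\cap A$ finite. By (5), increasing $k$, we get $B_k(z)\cap A\subset\{z\}$. Then for every $A'\subset A$ and $z\notin A'$ some $B_k(z)$ misses $A'$, so every subset of $A$ is closed, and $A$ is an infinite closed discrete subset of $K$, which is impossible. So some $z$ has all $B_k(z)\cap A$ infinite, and we choose $l_0<l_1<\cdots$ with $z_{l_i}\in B_i(z)$.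

If a compact $K$ meets infinitely many members of a family $\mathcal F$, pick a point of $K$ in each of infinitely many distinct members and apply this. Hence
$$\mathcal F\text{ is compact-finite if there are no }z,\text{ distinct }F_i\in\mathcal F\text{ and }z_i\in F_i\cap B_i(z)\ (i\in\omega). \tag{8}$$
Given such $z,F_i,z_i$, we may pass to subsequences, because $B_i(z)$ decreases in $i$.

**Step 2: the sets $P(t)$.** *We show that $\mathcal P_n^*=\{P(t):|t|=n\}$ is compact-finite.* Let $z_i\in P(t_i)\cap B_i(z)$ with distinct $t_i$ of length $n$.

- If $z=x\in X_0$, then for $i\ge n$ we have $z_i\in P(x|i)\subset P(x|n)$, so $X(t_i)$ meets $X(x|n)$ and $t_i=x|n$. This contradicts distinctness.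
- If $z=w(s,r,j)$, then each $z_i$ is $z$ or some $w(s^\frown\xi,r-1,j)$. Since $z_i\in P(t_i)$, we get $t_i\subsetneq s$ or $t_i\subsetneq s^\frown\xi$. In both cases $t_i=s|n$, again contradicting distinctness.

**Step 3: the sets $B_k(w)$.** *We split them so that no sequence converging inside $W$ stays in one class.* All singletons $\{w(t,0,j)\}$ with $|t|=1$ together do not form a compact-finite family, since $w(\langle\xi\rangle,0,j)$, $\xi<j$, converge to $w(\emptyset,1,j)$ for $j\ge\omega$. So we also record where $t$ stands in the list $e_j$. Put $\varepsilon(t,j)=e_j(\xi)$ if $t\ne\emptyset$ has last coordinate $\xi<j$, and $\varepsilon(t,j)=-1$ otherwise. For $n,r,k\in\omega$ and $m\in\omega\cup\{-1\}$ let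
$$\mathcal W_{n,r,k,m}=\{B_k(w(t,r,j)):|t|=n,\ \varepsilon(t,j)=m\}.$$
Suppose $z_i\in B_k(w(t_i,r,j_i))\cap B_i(z)$ with distinct pairs $(t_i,j_i)$ of this class. Passing to a subsequence, we are in one of two cases: (A) $z_i=w(t_i,r,j_i)$ for all $i$; (B) $r\ge1$ and $z_i=w(t_i{}^\frown\xi_i,r-1,j_i)$ for all $i$.

- Let $z=x\in X_0$. The node of $z_i$ has length at most $n+1$, but $z_i\in P(x|i)$ forces its length to exceed $i$. This is impossible for large $i$.
- Let $z=w(s,p,j)$. In both cases $z_i$ determines $(t_i,j_i)$, so $z_i=z$ for at most one $i$. For all other $i$ we have $z_i=w(s^\frown\zeta_i,p-1,j)$ with $\zeta_i<j$ and $e_j(\zeta_i)\ge i$. In case (A), $t_i=s^\frown\zeta_i$ and $j_i=j$, so $m=\varepsilon(t_i,j_i)=e_j(\zeta_i)\ge i$, which is impossible for large $i$. In case (B), $t_i=s$ and $j_i=j$ for all these $i$, contradicting distinctness.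

By (8), $\mathcal W_{n,r,k,m}$ is compact-finite. Now $\mathcal P$ is the union of the countably many families $\mathcal P_n^*$ and $\mathcal W_{n,r,k,m}$ (each $P(t)$ is $B_{|t|}(x)$ for any $x\supset t$), so $\mathcal P$ is a $\sigma$-compact-finite weak base.

## 10. No weak base of the tree space is $\sigma$-locally finite

Suppose $\mathcal B=\bigcup_n\mathcal B_n$ is a weak base for $X$ with each $\mathcal B_n$ locally finite. The weak-base sets at branches must swallow sets $P(x|k)$, and we follow the closure of the swallowed sets down to the root. Let
$$\Sigma_n=\{s\in T:|s|\ge1,\ \exists B\in\mathcal B_n\ \ P(s)\subset B\subset X(s|1)\},\qquad E_n=\bigcup_{s\in\Sigma_n}P(s).$$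

**Step 1: every branch passes through some $\Sigma_n$.** *We show that for each $x\in X_0$ there are $n$ and $k\ge1$ with $x|k\in\Sigma_n$.* Since $X(x|1)$ is open, Lemma 1 gives $B\in\mathcal B_x$ with $B\subset X(x|1)$. Let $B\in\mathcal B_n$. If $B$ contained no $P(x|k)$, we could choose $z_k\in P(x|k)\setminus B$. By (6), $z_k\to x$, and Lemma 1 gives $z_k\in B$ for large $k$, a contradiction. So $P(x|k)\subset B$ for some $k$, and we may take $k\ge1$ because the sets $P(x|k)$ decrease. Then $x|k\in\Sigma_n$.

**Step 2: local finiteness keeps $\overline{E_n}$ away from the root.** *We show $W_\emptyset\cap\overline{E_n}=\emptyset$.* Let $w\in W_\emptyset$, and let $O\ni w$ be open and meet only finitely many members of $\mathcal B_n$. For $s\in\Sigma_n$ choose a witness $B_s\in\mathcal B_n$. If $O$ meets $P(s)$, it meets $B_s$. So only finitely many sets occur as $B_s$ for such $s$. As $B_s$ is nonempty and contained in $X(s|1)$, and the sets $X(\langle\xi\rangle)$ are pairwise disjoint, $B_s$ determines $s|1$. Hence there is a finite set $\Xi$ such that $O\cap E_n\subset\bigcup_{\xi\in\Xi}X(\langle\xi\rangle)$. The set $O\setminus\bigcup_{\xi\in\Xi}X(\langle\xi\rangle)$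 is open, since the $X(\langle\xi\rangle)$ are closed. It contains $w$, since $w\in W_\emptyset$ lies in no $X(\langle\xi\rangle)$, and it misses $E_n$.

**Definition (rich nodes).** A node $t\in T$ is $n$-rich if for some $r\in\omega$ the set $\{j<\omega_1:w(t,r,j)\in\overline{E_n}\}$ contains a club.

**Example.** If $s\in\Sigma_n$, every $s^\frown\xi$ is $n$-rich, with $r=0$ and the club $\omega_1$:
$$w(s^\frown\xi,0,j)\in P(s)\subset E_n\quad\text{for all }j<\omega_1. \tag{9}$$
By Step 2, $\emptyset$ is not $n$-rich for any $n$.

**Step 3: richness moves down the tree.** *We show: if $t^\frown\xi$ is $n$-rich for uncountably many $\xi$, then $t$ is $n$-rich.* There are countably many ranks, so there are an uncountable $A\subset\omega_1$, a single $r$, and clubs $D_\xi$ $(\xi\in A)$ with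
$$w(t^\frown\xi,r,j)\in\overline{E_n}\quad\text{for }\xi\in A,\ j\in D_\xi.$$
Let
$$D=\{j<\omega_1:A\cap j\text{ is infinite, and }j\in D_\xi\text{ for all }\xi\in A\cap j\}.$$
Putting $D_\xi=\omega_1$ for $\xi\notin A$, the second condition describes a diagonal intersection of clubs. The first holds on a tail, from the supremum of the first $\omega$ elements of $A$ on. So $D$ is a club.

Let $j\in D$ and $k\in\omega$. As $e_j$ is injective and $A\cap j$ is infinite, some $\xi\in A\cap j$ has $e_j(\xi)\ge k$. Then $j\in D_\xi$, so
$$w(t^\frown\xi,r,j)\in B_k(w(t,r+1,j))\cap\overline{E_n}.$$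
Thus no $B_k(w(t,r+1,j))$ is contained in the open set $X\setminus\overline{E_n}$, and therefore $w(t,r+1,j)\in\overline{E_n}$. This holds for all $j\in D$, so $t$ is $n$-rich with rank $r+1$.

**Step 4: a branch that avoids richness.** *We reach the contradiction.* By Step 2, $\emptyset$ is not $n$-rich for any $n$. If $t$ is not $n$-rich for any $n$, then by Step 3, for each $n$ only countably many $t^\frown\xi$ are $n$-rich. Hence all but countably many $\xi$ are such that $t^\frown\xi$ is not $n$-rich for any $n$. So we can choose the coordinates of a branch $x\in\omega_1^\omega$ inductively so that no $x|i$ is $n$-rich, for any $i,n\in\omega$. By Step 1, $x|k\in\Sigma_n$ for some $n$ and $k\ge1$, and by (9) $x|(k+1)$ is $n$-rich, a contradiction.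

So $X$ is not g-metrizable. Together with Sections 8 and 9 this proves the first sentence of Theorem A. As $X$ is regular, Liu's theorem shows that it has no $\sigma$-hereditarily closure-preserving weak base. $\square$

## 11. Density, network and sequential order of the tree space

**Proposition 5.** The space $X$ has the following properties.

- (a) It has density $\omega_1$ and a weak base of size $\omega_1$; in fact $W$ is dense and $|W|=|\mathcal P|=\omega_1$.
- (b) It is a $\sigma$-space.
- (c) Its sequential order is exactly $\omega$.

**Proof of (a).** Clearly $|W|=\omega_1$, and $\mathcal P$ has $\omega_1$ members, since it consists of the sets $P(t)$ and $B_k(w)$. An open set containing $x\in X_0$ contains some $P(x|k)$, which contains points of $W$, so $W$ is dense. No countable set is dense, since the sets $X(\langle\xi\rangle)$, $\xi<\omega_1$, are nonempty, open and pairwise disjoint.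

**Proof of (b).** We split $X$ into $X_0$ and $W$. Since $B_0(w)\subset W$ for $w\in W$, the set $W$ is open and $X_0$ is closed. By Step 2 of Section 8, the sets $X_0\cap X(x|k)$ form a neighborhood base at $x$ in $X_0$, so $X_0$ carries the completely metrizable product topology of $\omega_1^\omega$ ($\omega_1$ discrete).

For $n,r\in\omega$ and $m\in\omega\cup\{-1\}$ the set $S=\{w(t,r,j):|t|=n,\ \varepsilon(t,j)=m\}$ is closed and discrete. Otherwise some $S'\subset S$ is not closed, and there is $z\notin S'$ such that every $B_i(z)$ meets $S'$. By (5) each point of $S'$ lies in only finitely many $B_i(z)$, so after passing to a subsequence we have distinct $z_i\in S'\cap B_i(z)$. This is the situation of case (A) in Step 3 of Section 9, which was shown to be impossible. Hence the singletons of $S$ form a locally finite family of closed sets: $X\setminus(S\setminus\{z\})$ is a neighborhood of $z$ meeting at most one of them. The set $W$ is the union of the countably many sets $S$.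

For $n\in\omega$ the closed family $\{X_0\cap X(t):|t|=n\}$ is compact-finite. By (8), suppose $z_i\in B_i(z)\cap X_0\cap X(t_i)$ with distinct $t_i$. Since $B_i(w)\subset W$ for $w\in W$, we have $z\in X_0$, and for $i\ge n$ then $z_i\in P(z|i)\subset X(z|n)$, so $t_i=z|n$, a contradiction. By Lemma 2 the family is locally finite.

All these families together form a $\sigma$-locally finite closed network: at points of $W$ use singletons, and if $x\in X_0$ lies in an open $U$, then $x\in X_0\cap X(x|(k+1))\subset U$ for some $k$.

**Proof of (c).** First we show $\overline A=\bigcup_nA^{(n)}$ for every $A\subset X$. Let $x\in X_0\cap\overline A$. The neighborhoods $X(x|(k+1))$ of $x$ meet $A$. Pick $a_k\in A\cap X(x|(k+1))\subset P(x|k)=B_k(x)$. By (6), $a_k\to x$, so $x\in A^{(1)}$.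

For points of $W$ we show by induction on $r$ that $w=w(t,r,j)\in\overline A$ implies $w\in A^{(r)}$. This is clear if $w\in A$, so let $w\in\overline A\setminus A$. Then $w$ is not isolated, so $r\ge1$. If some $B_k(w)$ contained no point of $\overline A$ other than $w$, then $(X\setminus\overline A)\cup\{w\}$ would be open. It contains $w$ and misses $A$, contradicting $w\in\overline A$. So for every $k$ there is $z_k\in B_k(w)\cap\overline A$ with $z_k\ne w$. These points have rank $r-1$, so $z_k\in A^{(r-1)}$ by induction, and $z_k\to w$ by (6). Hence $w\in A^{(r)}$. The sequential order is therefore at most $\omega$.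

It is not finite. Let $A=\{w(t,0,j):t\in T,\ j<\omega_1\}$ and $j\ge\omega$. By induction on $r$, $w(t,r,j)\in A^{(r)}$ for all $t$: since $j$ is infinite and $e_j$ injective, for each $k$ there is $\xi_k<j$ with $e_j(\xi_k)\ge k$, and the points $w(t^\frown\xi_k,r,j)\in A^{(r)}$ converge to $w(t,r+1,j)$. On the other hand, by induction on $q$, every point of $A^{(q)}\cap W$ has rank at most $q$. This is clear for $q=0$. Let $z_l\in A^{(q)}$ converge to $w\in W$ of rank $p\ge1$. By Lemma 1, $z_l\in B_0(w)$ for large $l$. So $z_l=w$, giving $p\le q$, or $z_l\in W$ has rank $p-1$, giving $p-1\le q$. In both cases $p\le q+1$. Therefore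
$$w(\emptyset,r,j)\in A^{(r)}\setminus A^{(r-1)}\qquad(r\ge1),$$
and $A^{(n)}\neq\overline A$ for every $n\in\omega$. $\square$

By (c), "finite" cannot be replaced by "$\omega$" in Theorem B. By (a), "separable" cannot be weakened to "density $\omega_1$" in Theorem C.

## 12. Separable spaces have only countably many weak-base sets

Let $X$ be a separable Hausdorff space with a $\sigma$-compact-finite weak base, normalized as in Section 5, and let $D_0$ be a countable dense set. For $A\subset X$ let $\mathcal Q(A)$ be the set of members of $\bigcup_n\mathcal Q_n$ that meet $A$. By Lemma 3(d), $\mathcal Q(D_0)$ is countable, and one would like to be finished. But a weak-base set need not meet a dense set: in $S_2$ the set $\{a_{n,m}:n,m\in\omega\}$ is dense, and $B_0(\infty)$ misses it. So we enlarge $D_0$ by limits of sequences and watch $\mathcal Q$ grow. Put $D_{\alpha+1}=D_\alpha^{(1)}$, and take unions at limits. The sets $D_\alpha$ increase. A sequence in $\bigcup_{\alpha<\omega_1}D_\alpha$ lies in one $D_\alpha$, so this union is sequentially closed, hence closed by Lemma 3(c). As it is dense,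
$$X=\bigcup_{\alpha<\omega_1}D_\alpha. \tag{10}$$
We shall use repeatedly that
$$x\in D_{\alpha+1}\ \Longleftrightarrow\ \text{every }R_n(x)\text{ meets }D_\alpha, \tag{11}$$
where "$\Rightarrow$" is Lemma 3(a) and "$\Leftarrow$" is Lemma 3(b).

**Proof of Theorem C.**

**Step 1: $\mathcal Q(D_\alpha)$ is countable for all $\alpha<\omega_1$.** *We use induction, with a network argument at successors.* The case $\alpha=0$ was noted, and for a limit $\alpha$ we have $\mathcal Q(D_\alpha)=\bigcup_{\beta<\alpha}\mathcal Q(D_\beta)$, a countable union. Let $\mathcal Q(D_\alpha)$ be countable. If $x\in D_{\alpha+1}$, then by (11) all $R_n(x)$ belong to $\mathcal Q(D_\alpha)$, and each open $U\ni x$ contains some $R_n(x)$. So $\{R\cap D_{\alpha+1}:R\in\mathcal Q(D_\alpha)\}$ is a countable network of $D_{\alpha+1}$.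

Suppose $\mathcal Q(D_{\alpha+1})\cap\mathcal Q_n$ is uncountable for some $n$. Choose a point of $S\cap D_{\alpha+1}$ for each member $S$. Since a point lies in finitely many members of $\mathcal Q_n$, this choice is finite-to-one, so uncountably many points are chosen. Keeping one $S$ for each chosen point, we get an uncountable set $Y=\{y_i:i\in I\}\subset D_{\alpha+1}$ of distinct points and distinct $S_i\in\mathcal Q_n$ with $y_i\in S_i$.

Every $Y'\subset Y$ is closed. Otherwise there is $z\notin Y'$ such that all $R_m(z)$ meet $Y'$. As $\bigcap_mR_m(z)=\{z\}$ and the sets decrease, every point of $Y'$ lies in only finitely many $R_m(z)$, so all $R_m(z)\cap Y'$ are infinite. We can choose distinct $y_{i_m}\in Y'\cap R_m(z)$. They converge to $z$, and the compact set $\{z\}\cup\{y_{i_m}:m\in\omega\}$ meets the infinitely many members $S_{i_m}$ of $\mathcal Q_n$, contradicting Lemma 3(d). So $Y$ is an uncountable discrete subspace of $D_{\alpha+1}$, which has a countable network. This is impossible (Section 3). Hence $\mathcal Q(D_{\alpha+1})$ is countable.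

**Step 2: if the growth stops, we are done.** *We treat the case that $\mathcal Q(D_{\alpha+1})=\mathcal Q(D_\alpha)$ for some $\alpha<\omega_1$.* Let $x\in D_{\alpha+2}$. By (11) every $R_n(x)$ is in $\mathcal Q(D_{\alpha+1})=\mathcal Q(D_\alpha)$, so it meets $D_\alpha$, and $x\in D_{\alpha+1}$ by (11). Hence $D_{\alpha+2}=D_{\alpha+1}$, so $X=D_{\alpha+1}$ by (10), and $\mathcal Q(X)$ is countable by Step 1.

**Step 3: the growth must stop.** *We suppose $\mathcal Q(D_{\alpha+1})\ne\mathcal Q(D_\alpha)$ for all $\alpha<\omega_1$ and derive a contradiction with Fodor's lemma.* For every limit $\alpha<\omega_1$ choose $S_\alpha\in\mathcal Q(D_{\alpha+1})\setminus\mathcal Q(D_\alpha)$. These sets are distinct: if $\alpha<\alpha'$ are limits, then $S_\alpha\in\mathcal Q(D_{\alpha+1})\subset\mathcal Q(D_{\alpha'})$ but $S_{\alpha'}\notin\mathcal Q(D_{\alpha'})$. The limit ordinals form a club, so there are an $n$ and a stationary set $\Gamma$ of limit ordinals with $S_\alpha\in\mathcal Q_n$ for all $\alpha\in\Gamma$. For $\alpha\in\Gamma$ choose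
$$y_\alpha\in S_\alpha\cap D_{\alpha+1}.$$
By (11) each $R_k(y_\alpha)$ meets $D_\alpha=\bigcup_{\beta<\alpha}D_\beta$, so $R_k(y_\alpha)\in\mathcal Q(D_\beta)$ for some $\beta=\beta_k(\alpha)<\alpha$.

For $k\in\omega$ let
$$\Lambda_k=\bigl\{\alpha\in\Gamma:\{\alpha'\in\Gamma:R_k(y_{\alpha'})=R_k(y_\alpha)\}\text{ is nonstationary}\bigr\}.$$
Suppose $\Lambda_k$ is stationary. By Fodor's lemma $\beta_k$ has a constant value $\beta$ on a stationary subset of $\Lambda_k$. For $\alpha$ in this subset the sets $R_k(y_\alpha)$ belong to the countable family $\mathcal Q(D_\beta)$, so $R_k(y_\alpha)$ is constant on a smaller stationary set $\Lambda\subset\Lambda_k$. For $\alpha\in\Lambda$ the set $\{\alpha'\in\Gamma:R_k(y_{\alpha'})=R_k(y_\alpha)\}$ contains $\Lambda$, contradicting $\alpha\in\Lambda_k$. So every $\Lambda_k$ is nonstationary, and so is their union. We may pick $\alpha\in\Gamma\setminus\bigcup_k\Lambda_k$. For each $k$ there are then infinitely many (even stationarily many) $\alpha'\in\Gamma$ with $R_k(y_{\alpha'})=R_k(y_\alpha)$, so we can choose distinct $\alpha_k\in\Gamma$ with $R_k(y_{\alpha_k})=R_k(y_\alpha)$. Then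
$$y_{\alpha_k}\in R_k(y_{\alpha_k})=R_k(y_\alpha)\quad\text{for all }k,$$
so $y_{\alpha_k}\to y_\alpha$ by Lemma 3(b). The compact set $\{y_\alpha\}\cup\{y_{\alpha_k}:k\in\omega\}$ meets the infinitely many distinct members $S_{\alpha_k}$ of $\mathcal Q_n$, contradicting Lemma 3(d).

**Step 4: conclusion.** *We read off the weak base.* By Steps 2 and 3, $\mathcal Q(X)$ is countable. Each $R_n(x)$ is nonempty, so $\{R_n(x):x\in X,\ n\in\omega\}=\mathcal Q(X)$ is a countable weak base. A countable weak base is a countable union of one-element families, which are locally finite. So if $X$ is also regular, it is g-metrizable. $\square$
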